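\title{Metabelian subgroups of Thompson's group $F$ that are not biembeddable with groups admitting fast generating sets}

\begin{abstract}
We disprove the conjecture that every finitely generated subgroup of Thompson's group $F$ is biembeddable with a group admitting a fast generating set. The counterexample is $2$-generated and metabelian. The proof uses two integers $m\ge r$, read off from the slopes at the left endpoints of orbitals. They are monotone under embeddings of finitely generated metabelian groups with cyclic slope groups, and they coincide when the supports of the generators have disjoint boundaries. We determine all pairs $(m,r)$ realized by finitely generated metabelian subgroups of $F$, and for an explicit family of such groups we show that $m=r$ is exactly the condition for biembeddability with a group admitting a fast generating set.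
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $I=[0,1]$ and let $\mathrm{PL}_+(I)$ be the group of orientation-preserving piecewise linear homeomorphisms of $I$ with finitely many breakpoints. Richard Thompson's group $F$ is the subgroup of those elements whose breakpoints lie in $\mathbb Z[1/2]$ and whose slopes are integer powers of $2$. The \emph{support} of $g\in\mathrm{PL}_+(I)$ is $\operatorname{supp}g=\{x\in I: g(x)\ne x\}$, and a \emph{bump} of $g$ is a connected component of $\operatorname{supp}g$. Each $g$ has finitely many bumps. Each bump is an open interval whose endpoints are fixed by $g$, and the boundary of $\operatorname{supp}g$ is the set of these endpoints.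

\begin{definition}\label{def:fast}
A finite set $X\subseteq\mathrm{PL}_+(I)$ is \emph{fast} if
\begin{enumerate}
\item[(F1)] the boundaries of the supports of the elements of $X$ are pairwise disjoint, and
\item[(F2)] for every $n>1$ the map $x\mapsto x^n$ on $X$ extends to an injective homomorphism $\langle X\rangle\to\langle X\rangle$.
\end{enumerate}
A group \emph{admits a fast generating set} if it is isomorphic to $\langle X\rangle$ for some finite fast $X\subseteq\mathrm{PL}_+(I)$.
\end{definition}

Condition (F1) says that bumps of different generators begin and end at different points. Condition (F2) says that a word vanishes on the generators exactly when it vanishes on their $n$-th powers: speeding the generators up neither creates nor destroys a relation. One expects such a group to depend only on the arrangement of the bumps, and Bleak, Brin, Kassabov, Moore and Zaremsky proved two results that make this precise. First, if finite fast sets $X$ and $Y$ have isomorphic dynamical diagrams (these record the orientation of the bumps of the elements and the relationship between the bumps), then the isomorphism induces a bijection $X\to Y$ that extends to an isomorphism $\langle X\rangle\cong\langle Y\rangle$.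 Second, if $X$ is finite and fast and $M\subseteq I$ meets every bump of every element of $X$, then restriction to the orbit of $M$ under $\langle X\rangle$ is an injective homomorphism on $\langle X\rangle$. Consequently every finitely generated subgroup of $\mathrm{PL}_+(I)$ with a fast generating set embeds into $F$.

So the groups with fast generating sets form a class of subgroups of $F$ described by diagrams, and one asks how much of the subgroup structure of $F$ this class captures. Call two groups \emph{biembeddable} if each embeds into the other. The following conjecture is posed in \cite{SetTheory}.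

\begin{quote}
\textbf{Conjecture.} Every finitely generated subgroup of $F$ is biembeddable with a group admitting a fast generating set.
\end{quote}

The simplest cases support it. The group $\mathrm{PL}_+(I)$ is torsion-free, since $g(p)>p$ implies $g^n(p)>p$ for all $n\ge1$, and likewise for $g(p)<p$. Hence a finitely generated abelian subgroup of $F$ is isomorphic to some $\mathbb Z^z$, and $\mathbb Z^z$ admits a fast generating set; so do the wreath product $\mathbb Z\wr\mathbb Z$ and all products $(\mathbb Z\wr\mathbb Z)^r\times\mathbb Z^z$ (Lemma~\ref{lem:fastproducts}). Moreover, biembeddability leaves much room: one may change not only the generators and the action on $I$, but the group itself. Nevertheless the conjecture is false.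

\begin{theorem}\label{thm:main}
There is a $2$-generated metabelian subgroup of $F$ that is not biembeddable with any group admitting a fast generating set.
\end{theorem}

Recall that a group $H$ is \emph{metabelian} if $[H,H]$ is abelian; subgroups and direct products of metabelian groups are metabelian. Theorem~\ref{thm:main} is optimal in both respects: a counterexample is nonabelian by the discussion above, so it has derived length at least $2$ and needs at least $2$ generators.

The obstruction comes from slopes. At the left end of each maximal interval moved by a finitely generated group $H\le F$, the slope defines a homomorphism $H\to\mathbb Z$. Under (F1) only one generator contributes to each such homomorphism, and this makes the homomorphisms linearly independent up to repetition. In the counterexample there are three of them, with $\chi_3=\chi_1+\chi_2$. The difficulty is that slopes belong to the action on $I$, whereas an embedding is an abstract homomorphism. The main step shows that in a metabelian group the kernels of the relevant slope homomorphisms are centralizers of elements of the commutator subgroup, so that embeddings respect them.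

The proof is self-contained. It uses neither the results quoted above nor (F2). Section~\ref{sec:invariants} defines the invariants and reduces Theorem~\ref{thm:main} to their monotonicity under embeddings. Section~\ref{sec:example} constructs the counterexample and shows the main step on it by direct computation. Sections~\ref{sec:orbital} and~\ref{sec:monotone} prove monotonicity. Section~\ref{sec:family} studies a family of groups that realizes all values of the invariants and contains infinitely many pairwise non-biembeddable counterexamples.

\section{Slope characters and the invariants $m$ and $r$}\label{sec:invariants}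

Maps act on the left, and $[g,h]=ghg^{-1}h^{-1}$. We use the identity $\operatorname{supp}(ghg^{-1})=g(\operatorname{supp}h)$, and the fact that elements with disjoint supports commute.

Let $H=\langle X\rangle\le\mathrm{PL}_+(I)$ with $X$ finite. A point is moved by some element of $H$ if and only if it is moved by some element of $X$, so the set of such points is $\bigcup_{x\in X}\operatorname{supp}x$, a finite union of bumps. Its components, finitely many open intervals, are the \emph{orbitals} of $H$. The endpoints of an orbital $A=(a,b)$ are fixed by $H$, so $H$ preserves $A$. We say that $h$ is \emph{trivial on $A$} if $h|_A=\mathrm{id}$, that $g,h$ \emph{commute on $A$} if $[g,h]$ is trivial on $A$, and that $h$ is the \emph{identity near $a$} if it fixes $(a,a+\eta)$ pointwise for some $\eta>0$ (similarly near $b$). Since $H$ fixes every point outside its orbitals, two elements of $H$ commute if and only if they commute on every orbital.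

Let $D_A(h)$ be the right derivative of $h\in H$ at $a$. Since $H$ fixes $a$, the chain rule shows that $D_A\colon H\to\mathbb R_{>0}$ is a homomorphism. Call $h$ \emph{active on $A$} if $D_A(h)\ne1$ and \emph{inactive on $A$} otherwise.

\begin{lemma}\label{lem:basic}
Let $H=\langle X\rangle\le\mathrm{PL}_+(I)$ with $X$ finite, and let $A=(a,b)$ be an orbital of $H$.
\begin{enumerate}
\item[(a)] An element $h\in H$ is inactive on $A$ if and only if it is the identity near $a$. It is active on $A$ if and only if it has a bump with left endpoint $a$.
\item[(b)] Some element of $X$ is active on $A$.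
\item[(c)] Every element of $[H,H]$ is the identity near $a$ and near $b$.
\item[(d)] For $p\in A$ we have $\inf Hp=a$, and the infimum is not attained.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By piecewise linearity $h(x)=a+D_A(h)(x-a)$ on some interval $[a,a+\eta]$. So $h$ fixes all of $(a,a+\eta)$ if $D_A(h)=1$, and fixes no point of it otherwise.

(b) The interval $A$ is a union of finitely many bumps of elements of $X$, and the least of their left endpoints is $a$. Apply (a).

(c) The homomorphism $D_A$ has abelian target, so it vanishes on $[H,H]$; apply (a). The left derivative at $b$ gives the same conclusion near $b$.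

(d) Let $q=\inf Hp\in[a,p]$. Each $h\in H$ is an increasing homeomorphism with $h(Hp)=Hp$, so $h(q)=q$. No point of $A$ is fixed by all of $H$, so $q=a$; and $a\notin Hp$ because $Hp\subseteq A$.
\end{proof}

\begin{definition}\label{def:invariants}
A finitely generated group $H\le\mathrm{PL}_+(I)$ is \emph{discrete} if $D_A(H)$ is infinite cyclic for every orbital $A$. In that case let $\delta_A>1$ generate $D_A(H)$, and define the \emph{slope character} of $A$ to be the surjective homomorphism $\chi_A\colon H\to\mathbb Z$ with $D_A(h)=\delta_A^{\chi_A(h)}$. An orbital is \emph{essential} if some element of $[H,H]$ is nontrivial on it; let $E(H)$ be the set of essential orbitals. In the vector space $\operatorname{Hom}(H,\mathbb Q)$ put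
\[
m(H)=\#\{\mathbb Q\chi_A: A\in E(H)\},\qquad r(H)=\dim_{\mathbb Q}\operatorname{span}\{\chi_A:A\in E(H)\}.
\]
\end{definition}

Thus $\chi_A(h)=0$ if and only if $h$ is inactive on $A$. The number $m(H)$ counts the lines spanned by the slope characters of essential orbitals, and $r(H)$ is the dimension that these lines span, so $r(H)\le m(H)$, with equality exactly when the lines are linearly independent. Remark~\ref{rem:essential} shows why the other orbitals must be discarded. Every finitely generated subgroup $H$ of $F$ is discrete: $D_A(H)$ is a subgroup of the group of integer powers of $2$, and it is nontrivial by Lemma~\ref{lem:basic}(b).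

\begin{theorem}\label{thm:monotone}
If $G,H\le\mathrm{PL}_+(I)$ are finitely generated, metabelian and discrete, and $G$ embeds in $H$, then $m(G)\le m(H)$ and $r(G)\le r(H)$.
\end{theorem}

The embedding here is an abstract injective homomorphism. In particular, among finitely generated metabelian discrete groups, the pair $(m,r)$ is the same for biembeddable groups. The proof is in Section~\ref{sec:monotone}. The effect of (F1) on the invariants is immediate from the definitions.

\begin{theorem}\label{thm:disjoint}
If $X\subseteq\mathrm{PL}_+(I)$ is finite, the boundaries of the supports of its elements are pairwise disjoint, and $H=\langle X\rangle$ is metabelian, then $H$ is discrete and $m(H)=r(H)$.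
\end{theorem}

\begin{proof}
Let $A=(a,b)$ be an orbital of $H$. By Lemma~\ref{lem:basic}(b) some element of $X$ is active on $A$. If two distinct elements of $X$ were active on $A$, then by Lemma~\ref{lem:basic}(a) both would have a bump with left endpoint $a$, and $a$ would lie in the boundaries of both supports. So exactly one element $x_A\in X$ is active on $A$. Then $D_A(H)$ is generated by the positive real number $D_A(x_A)\ne1$, so it is infinite cyclic, and $H$ is discrete. Moreover $\chi_A(x_A)=\pm1$, and $\chi_A(y)=0$ for $y\in X\setminus\{x_A\}$.

A homomorphism on $H$ is determined by its values on $X$, so $x_A=x_B$ implies $\chi_A=\pm\chi_B$. Choose $A_1,\dots,A_m\in E(H)$, where $m=m(H)$, one for each line $\mathbb Q\chi_A$. Then $x_{A_1},\dots,x_{A_m}$ are distinct. If $\sum_i q_i\chi_{A_i}=0$ with $q_i\in\mathbb Q$, evaluation at $x_{A_j}$ gives $\pm q_j=0$. So $\chi_{A_1},\dots,\chi_{A_m}$ are linearly independent, and $r(H)=m$.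
\end{proof}

\begin{corollary}\label{cor:obstruction}
A finitely generated metabelian group $G\le F$ with $m(G)\ne r(G)$ is not biembeddable with any group admitting a fast generating set.
\end{corollary}

\begin{proof}
Suppose that $G$ is biembeddable with $H=\langle X\rangle$, where $X$ is finite and fast. Since $H$ embeds in $G$, it is metabelian, so Theorem~\ref{thm:disjoint} shows that $H$ is discrete and $m(H)=r(H)$. Theorem~\ref{thm:monotone}, applied to both embeddings, gives
\[
m(G)\le m(H)=r(H)\le r(G)\le m(G),
\]
and therefore $m(G)=r(G)$.
\end{proof}

\begin{remark}\label{rem:weaker}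
The proof of Theorem~\ref{thm:disjoint} uses only that each point is the left endpoint of bumps of at most one element of $X$. Hence Corollary~\ref{cor:obstruction} and Theorem~\ref{thm:main} remain true when fast sets are replaced by arbitrary finite sets $X$ with this weaker property. That $H$ is metabelian is not used in that proof; it is needed in order to apply Theorem~\ref{thm:monotone}. It also explains why right endpoints of orbitals play no separate role: by Proposition~\ref{prop:orbital}(a) below, $A$ is then a bump of $x_A$ and all other generators are the identity near both ends of $A$.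
\end{remark}

\section{The wreath product $\mathbb Z\wr\mathbb Z$ and the counterexample}\label{sec:example}

\subsection{The group $W$}

The wreath product $W=\mathbb Z\wr\mathbb Z$ is the semidirect product $B\rtimes\langle t\rangle$, where $B$ is free abelian with basis $\alpha_j$ $(j\in\mathbb Z)$, the element $t$ has infinite order, and $t\alpha_jt^{-1}=\alpha_{j+1}$. It is generated by $t$ and $\alpha=\alpha_0$. It is nonabelian, and it is metabelian because $W/B$ is cyclic and so $[W,W]\le B$. To define homomorphisms on semidirect products we use the following standard fact: if $\psi\colon M\to K$ and $\theta\colon Q\to K$ are homomorphisms with $\theta(q)\psi(x)\theta(q)^{-1}=\psi(qxq^{-1})$ for all $x\in M$, $q\in Q$, then $xq\mapsto\psi(x)\theta(q)$ is a homomorphism $M\rtimes Q\to K$. We call $(\psi,\theta)$ a \emph{compatible pair}. When $M$ is free abelian, compatibility need only be checked for $x$ in a basis.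

\begin{lemma}\label{lem:recognize}
Let $g,y$ be elements of a group such that the conjugates $y_j=g^jyg^{-j}$ $(j\in\mathbb Z)$ are distinct and form a basis of a free abelian group. Then $t\mapsto g$, $\alpha\mapsto y$ extends to an isomorphism $W\to\langle g,y\rangle$.
\end{lemma}

\begin{proof}
The maps $\psi\colon\alpha_j\mapsto y_j$ and $\theta\colon t\mapsto g$ form a compatible pair, so they define a homomorphism onto $\langle g,y\rangle$, and $\psi$ is injective. If $\psi(x)g^n=1$, then $g^n$ lies in the abelian group $\psi(B)$ and commutes with $y_0$. So $y_n=y_0$, which gives $n=0$ and then $x=1$.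
\end{proof}

For $J=[p,p+\ell]\subseteq I$ and $g\in\mathrm{PL}_+(I)$, the \emph{copy of $g$ on $J$} is the element equal to $\gamma g\gamma^{-1}$ on $J$, where $\gamma(x)=p+\ell x$, and to the identity elsewhere. Taking copies on $J$ is an injective homomorphism that preserves slopes at corresponding points. If $p\in\mathbb Z[1/2]$ and $\ell$ is a power of $2$, copies of elements of $F$ lie in $F$.

Let $f\in F$ be given by
\[
f(x)=\begin{cases}x/2,&0\le x\le\frac12,\\ x-\frac14,&\frac12\le x\le\frac34,\\ 2x-1,&\frac34\le x\le1.\end{cases}
\]
Then $f(x)<x$ on $(0,1)$, the slope of $f$ at $0$ is $\frac12$, and $f(\frac34)=\frac12$. Let $s\in F$ be the copy of $f$ on $[\frac9{16},\frac{11}{16}]$. Its support $(\frac9{16},\frac{11}{16})$ lies in $(\frac12,\frac34)=(f(\frac34),\frac34)$. The sequence $f^j(\frac34)$ is strictly decreasing in $j\in\mathbb Z$, so the intervals $(f^{j+1}(\frac34),f^j(\frac34))$ are pairwise disjoint, and hence so are the supports $f^j(\operatorname{supp}s)$ of the conjugates $f^jsf^{-j}$. Nontrivial elements of $\mathrm{PL}_+(I)$ with pairwise disjoint supports commute and have infinite order, and a product of powers of them is trivial only if each power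 is trivial; so they form a basis of a free abelian group. By Lemma~\ref{lem:recognize}, $t\mapsto f$, $\alpha\mapsto s$ is an isomorphism $W\cong\langle f,s\rangle$.

\begin{lemma}\label{lem:fastproducts}
For all $r,z\ge0$ the group $W^r\times\mathbb Z^z$ admits a fast generating set.
\end{lemma}

\begin{proof}
Choose $r+z$ pairwise disjoint closed intervals in $I$. Let $X$ consist of the copies of $f$ and $s$ on each of the first $r$ intervals and the copy of $f$ on each of the others. Groups with disjoint supports generate their direct product, so $\langle X\rangle\cong W^r\times\mathbb Z^z$. Condition (F1) holds because the boundaries of the supports of $f$ and $s$ are $\{0,1\}$ and $\{\frac9{16},\frac{11}{16}\}$. For (F2) let $n>1$. The conjugates $t^{nj}\alpha^nt^{-nj}=\alpha_{nj}^n$ $(j\in\mathbb Z)$ are distinct and form a basis of a subgroup of $B$, so by Lemma~\ref{lem:recognize} the assignment $t\mapsto t^n$, $\alpha\mapsto\alpha^n$ extends to an injective homomorphism $W\to W$. Multiplication by $n$ on $\mathbb Z$ is injective as well. The product of these maps is the required homomorphism.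
\end{proof}

The group $W$ is the smallest case in which a slope character can be recovered algebraically. Identify $B$ with the additive group of the ring $\mathbb Z[T,T^{-1}]$ by $\alpha_j\leftrightarrow T^j$, and let $\varepsilon\colon W\to\mathbb Z$ be the homomorphism with kernel $B$ and $\varepsilon(t)=1$. Conjugation by $w\in W$ acts on $B$ as multiplication by $T^{\varepsilon(w)}$, so
\begin{equation}\label{eq:commutator}
[x,w]=x\cdot wx^{-1}w^{-1}=(1-T^{\varepsilon(w)})\,x\qquad(x\in B,\ w\in W).
\end{equation}
The ring $\mathbb Z[T,T^{-1}]$ has no zero divisors, so a nontrivial $x\in B$ commutes with $w$ if and only if $\varepsilon(w)=0$. On the other hand $\langle f,s\rangle$ has the single orbital $(0,1)$, on which $f$ has slope $\frac12$ at $0$ and $s$ is inactive, so its slope character is $-\varepsilon$. Thus the kernel of the slope character is the centralizer of any nontrivial element of $[W,W]$.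

\subsection{The group $G$}

With two generators $u,v$, condition (F1) allows two kinds of orbital: those on which only $u$ is active and those on which only $v$ is active. Both kinds can be essential in a fast set. If $f_i,s_i$ $(i=1,2)$ are copies of $f,s$ on two disjoint closed intervals, then $\{f_1s_2,\,s_1f_2\}$ satisfies (F1), and the monomorphism $W^2\to W^2$ from the proof of Lemma~\ref{lem:fastproducts} sends $f_1s_2$ to $f_1^ns_2^n=(f_1s_2)^n$ and $s_1f_2$ to $(s_1f_2)^n$, which gives (F2). The counterexample adds an essential orbital of a third kind, on which both generators are active.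

For $i=1,2,3$ let $A_i=(\frac{i-1}4,\frac i4)$, let $f_i,s_i\in F$ be the copies of $f,s$ on $\overline{A_i}$, and let $W_i=\langle f_i,s_i\rangle\cong W$. Put
\[
u=f_1\,s_2\,f_3,\qquad v=s_1\,f_2\,f_3s_3,\qquad G=\langle u,v\rangle\le F;
\]
see Figure~\ref{fig:G}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) -- (12,0);
\fill (0,0) circle (1.6pt) (4,0) circle (1.6pt) (8,0) circle (1.6pt) (12,0) circle (1.6pt);
\draw[->] (4,0.08) to[out=140,in=40] (0,0.08);
\draw[->] (6.75,0.08) to[out=100,in=80,looseness=2] (6.25,0.08);
\draw[->] (12,0.08) to[out=140,in=40] (8,0.08);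
\draw[->] (2.75,-0.08) to[out=-100,in=-80,looseness=2] (2.25,-0.08);
\draw[->] (8,-0.08) to[out=-140,in=-40] (4,-0.08);
\draw[->] (12,-0.08) to[out=-140,in=-40] (8,-0.08);
\node at (2,1.15) {$f_1$};
\node at (6.5,0.7) {$s_2$};
\node at (10,1.15) {$f_3$};
\node at (2.5,-0.7) {$s_1$};
\node at (6,-1.15) {$f_2$};
\node at (10,-1.15) {$f_3s_3$};
\node at (-0.8,0.6) {$u$};
\node at (-0.8,-0.6) {$v$};
\node at (0,-0.6) {$0$};
\node at (4,-0.65) {$\frac14$};
\node at (8,-0.65) {$\frac12$};
\node at (12,-0.65) {$\frac34$};
\end{tikzpicture}
\caption{The bumps of the generators $u$ (above the line) and $v$ (below the line) of the group $G$. Each arc spans one bump, and every bump moves points to the left. At the left end of the first interval only $u$ has slope different from $1$, at the left end of the second only $v$, and at the left end of the third both.}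
\label{fig:G}
\end{figure}

\begin{proposition}\label{prop:G}
The $2$-generated group $G\le F$ is metabelian, and $m(G)=3$, $r(G)=2$.
\end{proposition}

\begin{proof}
The group $G$ is a subgroup of $W_1\times W_2\times W_3\cong W^3$, so it is metabelian. It fixes $0,\frac14,\frac12$ and all points of $[\frac34,1]$, while $u$ moves all points of $A_1$ and $A_3$, and $v$ moves all points of $A_2$. So the orbitals of $G$ are $A_1,A_2,A_3$. The restrictions of $G$ to them are $\langle f_1,s_1\rangle$, $\langle s_2,f_2\rangle$ and $\langle f_3,f_3s_3\rangle=\langle f_3,s_3\rangle$. Each is nonabelian, so all three orbitals are essential. At the left endpoint of $A_i$ the element $f_i$ has slope $\frac12$ and $s_i$ has slope $1$. Hence $\delta_{A_i}=2$, and the values $(\chi(u),\chi(v))$ are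
\[
\chi_{A_1}=(-1,0),\qquad\chi_{A_2}=(0,-1),\qquad\chi_{A_3}=(-1,-1).
\]
Evaluation at $(u,v)$ is an injective linear map $\operatorname{Hom}(G,\mathbb Q)\to\mathbb Q^2$, and these three vectors span three distinct lines in $\mathbb Q^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:G}, Corollary~\ref{cor:obstruction} applies to $G$.
\end{proof}

\begin{remark}\label{rem:essential}
Delete the elements $s_i$ from $u$ and $v$. The group $\langle f_1f_3,\,f_2f_3\rangle$ has the same orbitals as $G$ and the same values of the slope characters on its generators. But it is isomorphic to $\mathbb Z^2$, since $(f_1f_3)^k(f_2f_3)^l=f_1^kf_2^lf_3^{k+l}$, and so to $\langle f_1,f_2\rangle$, which has only two orbitals. Thus the number of lines spanned by the characters of all orbitals is not an isomorphism invariant. The role of the $s_i$ is to make the orbitals essential.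
\end{remark}

\subsection{How $G$ detects its slope characters}\label{subsec:detect}

It remains to prove Theorem~\ref{thm:monotone}, and the group $G$ shows how. In $W$ every nontrivial element of the commutator subgroup has the kernel of the slope character as its centralizer. In $G$ this fails for $[u,v]$, which is nontrivial on all three orbitals, so that by \eqref{eq:commutator} its centralizer is the intersection of three kernels. To see one kernel alone we need an element of $[G,G]$ that lives on one orbital. Formula \eqref{eq:commutator} says how to get it: taking the commutator with $w$ kills the component on each orbital where $w$ is inactive and keeps a nontrivial component nontrivial where $w$ is active.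

Identify each $W_i$ with $W$. The components of $(u,v)$ on $A_1,A_2,A_3$ are $(t,\alpha)$, $(\alpha,t)$, $(t,t\alpha)$, and
\[
[t,\alpha]=\alpha_1\alpha_0^{-1},\qquad[\alpha,t]=\alpha_0\alpha_1^{-1},\qquad[t,t\alpha]=t\,[t,\alpha]\,t^{-1}=\alpha_2\alpha_1^{-1}.
\]
To isolate $A_3$ use $v$, which is inactive on $A_1$, and then $u$, which is inactive on $A_2$; both are active on $A_3$. By \eqref{eq:commutator} the components are
\[
\begin{array}{l|ccc}
 & A_1 & A_2 & A_3\\ \hline
c_0=[u,v] & T-1 & 1-T & T^2-T\\
c_1=[c_0,v] & 0 & (1-T)^2 & (1-T)(T^2-T)\\
c_2=[c_1,u] & 0 & 0 & (1-T)^2(T^2-T).
\end{array}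
\]
So $g\in G$ commutes with $c_2$ if and only if $\chi_{A_3}(g)=0$. The element $uv^{-1}$ is inactive on $A_3$ and active on $A_1$ and $A_2$; using $u$ and $uv^{-1}$ one isolates $A_1$, and using $v$ and $uv^{-1}$ one isolates $A_2$.

Now let $\varphi\colon G\to H$ be an embedding. The elements $\varphi(c_2)$ and $\varphi(u)$ fail to commute on some orbital $B$ of $H$. Suppose that $H$ behaves on $B$ as $W$ does on $(0,1)$, in the sense that commuting with $\varphi(c_2)$ on $B$ is the same as being inactive on $B$. Then $\chi_B\circ\varphi$ is nonzero and vanishes on $\ker\chi_{A_3}$, so it is a nonzero multiple of $\chi_{A_3}$: the character $\chi_{A_3}$ is inherited from $H$. The next section proves that every finitely generated metabelian $H$ behaves in this way.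

\section{Metabelian groups on a single orbital}\label{sec:orbital}

The only way in which we exploit a commutation relation geometrically is the following lemma. It depends on the finiteness of the number of bumps.

\begin{lemma}\label{lem:bumps}
If $k,k'\in\mathrm{PL}_+(I)$ commute and a bump $J$ of $k$ meets a bump $J'$ of $k'$, then $J=J'$.
\end{lemma}

\begin{proof}
Suppose $J\ne J'$. If the left endpoints differ, the larger one lies in the other interval, since the intervals meet; if the left endpoints agree, the smaller right endpoint lies in the other interval. Exchanging $k$ and $k'$ if necessary, let $e$ be an endpoint of $J$ with $e\in J'$. Since $k'^nkk'^{-n}=k$, each $k'^n(J)$ is a bump of $k$, and $k'^n(e)$ is its endpoint on the same side as $e$ is for $J$. As $k'$ moves $e$, the sequence $k'^n(e)$, $n\in\mathbb Z$, is strictly monotone. So the bumps $k'^n(J)$ are distinct and $k$ has infinitely many bumps, a contradiction.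
\end{proof}

In $\langle f,s\rangle$ the inactive elements form the abelian group $B$, and the active ones centralize no nontrivial element of $B$. For a general metabelian group $H$ there are two difficulties. An active element might have a fixed point inside the orbital, and then it could commute with an element supported beyond that point. And inactive elements need not lie in $[H,H]$ (the element $s$ does not lie in the commutator subgroup of $\langle f,s\rangle$), so they do not commute by hypothesis. Parts (a) and (b) below remove these difficulties.

\begin{proposition}\label{prop:orbital}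
Let $H\le\mathrm{PL}_+(I)$ be finitely generated and metabelian, and let $A=(a,b)$ be an orbital of $H$.
\begin{enumerate}
\item[(a)] If $h\in H$ is not the identity near $a$, or not the identity near $b$, then $A$ is a bump of $h$. Hence $h$ is inactive on $A$ if and only if it is the identity near $a$, if and only if it is the identity near $b$; in that case $\operatorname{supp}h\cap A$ lies in a compact subset of $A$.
\item[(b)] Any two elements of $H$ that are inactive on $A$ commute on $A$.
\item[(c)] Let $c\in H$ be inactive and nontrivial on $A$. Then $g\in H$ commutes with $c$ on $A$ if and only if $g$ is inactive on $A$.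
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Conjugation by $x\mapsto1-x$ carries $H$ to a group of the same kind and exchanges left and right endpoints, so it suffices to treat $a$. Let $h$ be active on $A$. By Lemma~\ref{lem:basic}(a) it has a bump $(a,d)$, and $d\le b$. Suppose $d<b$, so that $d\in A$ and $h(d)=d$. We obtain a contradiction whether or not $[H,H]$ fixes $d$.

\emph{Case 1: $[H,H]$ fixes $d$.} Let $g\in H$ and $c=[g^{-1},h]=g^{-1}hgh^{-1}$. Then $hg=gch$, so $h(g(d))=g(c(h(d)))=g(c(d))=g(d)$. Thus $h$ fixes $Hd$ pointwise. By Lemma~\ref{lem:basic}(d) the orbit $Hd$ has points in $(a,d)$, which is a bump of $h$. This is a contradiction.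

\emph{Case 2: some $k\in[H,H]$ moves $d$.} Let $(p,q)$ be the bump of $k$ containing $d$. It lies in $A$ since $k$ fixes $a$ and $b$, and $p>a$ by Lemma~\ref{lem:basic}(c). So $p\in(a,d)$ and $h(p)\ne p$. The element $hkh^{-1}$ lies in the abelian group $[H,H]$, so it commutes with $k$. It has the bump $(h(p),h(q))$, which contains $h(d)=d$ and differs from $(p,q)$. This contradicts Lemma~\ref{lem:bumps}.

So $d=b$, and $A$ is a bump of $h$. An element having $A$ as a bump is the identity near neither endpoint; together with Lemma~\ref{lem:basic}(a) this gives the equivalences. If $h$ is the identity near $a$ and near $b$, then $\operatorname{supp}h\cap A\subseteq[a+\eta,b-\eta]$ for some $\eta>0$.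

(b) Let $h,h'$ be inactive on $A$. The idea is to multiply $h$ and $h'$ by far-away conjugates of their inverses; this moves them into $[H,H]$ without changing their commutator on $A$. By Lemma~\ref{lem:basic}(b) and part (a) some $g\in H$ has $A$ as a bump, and replacing $g$ by $g^{-1}$ we may assume $g(x)>x$ on $A$. By (a) there is $C=[y,y']\subset A$ containing $\operatorname{supp}h\cap A$ and $\operatorname{supp}h'\cap A$. The increasing sequence $g^n(y)$ converges to a fixed point of $g$ in $(y,b]$, that is, to $b$. Choose $N$ with $g^N(y)>y'$. Then $g^N(C)$ lies to the right of $C$ and $g^{-N}(C)$ lies to the left of $C$. Put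
\[
z=[h,g^N]=h\,e,\quad e=g^Nh^{-1}g^{-N},\qquad z'=[h',g^{-N}]=h'e',\quad e'=g^{-N}h'^{-1}g^N.
\]
On $A$, the elements $h,h'$ are supported in $C$, while $e$ is supported in $g^N(C)$ and $e'$ in $g^{-N}(C)$. So on $A$ each of $e,e'$ commutes with the other and with $h,h'$, and therefore $[z,z']|_A=[h,h']|_A$. Since $z,z'\in[H,H]$, we have $[z,z']=1$, and $[h,h']$ is trivial on $A$.

(c) If $g$ is inactive on $A$, apply (b). Conversely, let $g$ commute with $c$ on $A$. The set $S=\operatorname{supp}c\cap A$ is nonempty and lies in a compact subset of $A$ by (a), so $\inf S\in A$. Since $gcg^{-1}=c$ on $A$, we have $g(S)=S$, and $g$ fixes $\inf S$. So $A$ is not a bump of $g$, and $g$ is inactive on $A$ by (a).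
\end{proof}

\begin{remark}\label{rem:metabelian}
The hypothesis that $[H,H]$ is abelian enters in Case 2 of (a) and at the end of (b). Part (a) fails without it: if $f'$ is the copy of $f$ on $[0,\frac12]$, then $\langle f,f'\rangle$ has the orbital $(0,1)$, on which $f'$ is active and fixes $\frac12$.
\end{remark}

\section{Monotonicity under embeddings}\label{sec:monotone}

Discreteness is used through the following fact, which lets us recover a slope character, up to a scalar, from its kernel.
\begin{enumerate}
\item[($\ast$)] If $\chi,\psi\colon G\to\mathbb Z$ are homomorphisms, $\chi$ is surjective, $\psi\ne0$ and $\ker\chi\subseteq\ker\psi$, then $\psi=k\chi$ for a nonzero integer $k$.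
\end{enumerate}
Indeed, $\psi$ factors through $G/\ker\chi\cong\mathbb Z$, and every nonzero endomorphism of $\mathbb Z$ is multiplication by some $k\ne0$.

We first carry out the construction of Section~\ref{subsec:detect} in general. Orbitals with proportional characters have the same inactive elements, so taking commutators cannot be relied on to separate them; for the same reason there is no need to separate them.

\begin{lemma}\label{lem:centralizer}
Let $G\le\mathrm{PL}_+(I)$ be finitely generated, metabelian and discrete, and let $A\in E(G)$. There is $c\in[G,G]$ whose centralizer in $G$ is $\ker\chi_A$.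
\end{lemma}

\begin{proof}
Let $A_1,\dots,A_k$ be the orbitals $A'$ of $G$, essential or not, with $\mathbb Q\chi_{A'}\ne\mathbb Q\chi_A$. By ($\ast$), $\ker\chi_{A_i}\not\subseteq\ker\chi_A$, so there is $v_i\in G$ that is inactive on $A_i$ and active on $A$. Since $A$ is essential, there is $c_0\in[G,G]$ nontrivial on $A$. Put $c_i=[c_{i-1},v_i]\in[G,G]$ for $i=1,\dots,k$. All $c_i$ are inactive on every orbital by Lemma~\ref{lem:basic}(c). We show by induction that $c_i$ is nontrivial on $A$ and trivial on $A_1,\dots,A_i$. Since $c_{i-1}$ is inactive and nontrivial on $A$ and $v_i$ is active on $A$, Proposition~\ref{prop:orbital}(c) shows that $c_i$ is nontrivial on $A$. Since $c_{i-1}$ and $v_i$ are inactive on $A_i$, Proposition~\ref{prop:orbital}(b) shows that $c_i$ is trivial on $A_i$. For $j<i$ the element $c_{i-1}$ is trivial on $A_j$, hence so is $c_i$. Let $c=c_k$.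

Let $g\in G$. If $\chi_A(g)\ne0$, then $g$ and $c$ do not commute on $A$, by Proposition~\ref{prop:orbital}(c). If $\chi_A(g)=0$, then $g$ is inactive on every orbital $A'$ with $\mathbb Q\chi_{A'}=\mathbb Q\chi_A$, so it commutes with $c$ there by Proposition~\ref{prop:orbital}(b); on the remaining orbitals $A_1,\dots,A_k$ the element $c$ is trivial. So $g$ commutes with $c$ on every orbital, and hence in $G$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:monotone}]
Let $\varphi\colon G\to H$ be injective. We claim that for every $A\in E(G)$ there is $B\in E(H)$ such that $\chi_B\circ\varphi$ is a nonzero multiple of $\chi_A$.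

Take $c$ as in Lemma~\ref{lem:centralizer} and $g_0\in G$ with $\chi_A(g_0)\ne0$. Then $[g_0,c]\ne1$, so $[\varphi(g_0),\varphi(c)]\ne1$ by injectivity, and $\varphi(g_0),\varphi(c)$ fail to commute on some orbital $B$ of $H$. In particular $\varphi(c)$ is nontrivial on $B$. It lies in $[H,H]$, so $B\in E(H)$, and $\varphi(c)$ is inactive on $B$ by Lemma~\ref{lem:basic}(c). By Proposition~\ref{prop:orbital}(c), applied to $H$, an element $\varphi(g)$ commutes with $\varphi(c)$ on $B$ if and only if $\chi_B(\varphi(g))=0$. For $g=g_0$ this gives $\chi_B\circ\varphi\ne0$. For $g\in\ker\chi_A$ the elements $g$ and $c$ commute, hence so do $\varphi(g)$ and $\varphi(c)$, and $\chi_B(\varphi(g))=0$. The claim follows from ($\ast$).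

Consider the linear map $\varphi^*\colon\operatorname{Hom}(H,\mathbb Q)\to\operatorname{Hom}(G,\mathbb Q)$, $\chi\mapsto\chi\circ\varphi$. By the claim, each of the $m(G)$ lines $\mathbb Q\chi_A$, $A\in E(G)$, is the image under $\varphi^*$ of one of the $m(H)$ lines $\mathbb Q\chi_B$, $B\in E(H)$. One line has only one image, so $m(G)\le m(H)$. Also the span of the $\chi_A$, $A\in E(G)$, is contained in the image under $\varphi^*$ of the span of the $\chi_B$, $B\in E(H)$, and a linear map does not increase dimension. So $r(G)\le r(H)$.
\end{proof}

\section{A family of groups realizing all values of $(m,r)$}\label{sec:family}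

The construction of $G$ suggests a family in which the slope characters can be prescribed. A \emph{standard dyadic interval} is an interval $[k/2^l,(k+1)/2^l]\subseteq I$ with integers $k,l\ge0$. Let $n\ge1$ and let $\Lambda\le\mathbb Z^n$ be a subgroup. Take $n$ disjoint standard dyadic intervals with interiors $A_1,\dots,A_n$, and let $f_i,s_i\in F$ be the copies of $f,s$ on them. For $\lambda\in\mathbb Z^n$ write $f^\lambda=\prod_if_i^{\lambda_i}$, and put
\[
G_\Lambda=\langle f^\lambda\ (\lambda\in\Lambda),\ s_1,\dots,s_n\rangle\le F.
\]
The map $\lambda\mapsto f^\lambda$ is an injective homomorphism and $\Lambda$ is finitely generated, so $G_\Lambda$ is finitely generated. Let $\mu_i\colon\Lambda\to\mathbb Z$ be the $i$-th coordinate. The subgroup $\Lambda$ prescribes how the motions on the different intervals are coupled. For instance, up to the position of the intervals, $G$ is a subgroup of $G_\Lambda$ for $\Lambda=\langle(1,0,1),(0,1,1)\rangle$, since $u=f^{(1,0,1)}s_2$ and $v=f^{(0,1,1)}s_1s_3$.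

\begin{theorem}\label{thm:family}
The groups $G_\Lambda$ are metabelian, and the following hold.
\begin{enumerate}
\item[(1)] $r(G_\Lambda)=\operatorname{rank}\Lambda$, and $m(G_\Lambda)$ is the number of proportionality classes of the nonzero $\mu_i$.
\item[(2)] $G_\Lambda$ is biembeddable with a group admitting a fast generating set if and only if $m(G_\Lambda)=r(G_\Lambda)$. In that case it is biembeddable with $(\mathbb Z\wr\mathbb Z)^r\times\mathbb Z^z$, where $r=r(G_\Lambda)$ and $z=\#\{i:\mu_i=0\}$.
\item[(3)] The pairs $(m(G),r(G))$ for finitely generated metabelian $G\le F$ are exactly $(0,0)$, $(1,1)$ and all $(m,r)$ with $2\le r\le m$. In particular, there are infinitely many pairwise non-biembeddable counterexamples to the conjecture, at least one for each pair $2\le r<m$.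
\end{enumerate}
\end{theorem}

\begin{proof}
\emph{Structure of $G_\Lambda$.} Put $s_{i,j}=f_i^js_if_i^{-j}$. These elements are nontrivial and have pairwise disjoint supports, and
\begin{equation}\label{eq:shift}
f^\lambda s_{i,j}f^{-\lambda}=s_{i,\,j+\lambda_i}.
\end{equation}
So the group $M$ generated by the $s_{i,j}$ with $1\le i\le n$, $j\in\mu_i(\Lambda)$ is free abelian on these elements, lies in $G_\Lambda$, contains the $s_i=s_{i,0}$, and is normal in $G_\Lambda$. At the left endpoint of $A_i$ the elements of $M$ have slope $1$ and $f^\lambda$ has slope $2^{-\lambda_i}$, so $f^\lambda\in M$ only for $\lambda=0$. Hence $G_\Lambda=M\rtimes\{f^\lambda:\lambda\in\Lambda\}$, which is metabelian. Let $\pi\colon G_\Lambda\to\Lambda$ be the projection.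

(1) Every orbital lies in some $A_i$. Suppose $\mu_i\ne0$ and take $\lambda\in\Lambda$ with $\lambda_i\ne0$. Then $f^\lambda$ moves every point of $A_i$, so $A_i$ is an orbital, and it is essential because $[f^\lambda,s_i]=s_{i,\lambda_i}s_{i,0}^{-1}$ is nontrivial on it. Since $D_{A_i}(g)=2^{-\mu_i(\pi(g))}$, the character $\chi_{A_i}$ is proportional to $\mu_i\circ\pi$. If $\mu_i=0$, then $G_\Lambda$ acts on $A_i$ through the cyclic group $\langle s_i\rangle$, and the only orbital in $A_i$, namely $\operatorname{supp}s_i$, is not essential. As $\pi$ is surjective, $\mu\mapsto\mu\circ\pi$ is an injective linear map $\operatorname{Hom}(\Lambda,\mathbb Q)\to\operatorname{Hom}(G_\Lambda,\mathbb Q)$. So $m(G_\Lambda)$ is as stated and $r(G_\Lambda)$ is the dimension of the span of the $\mu_i$. Every homomorphism $\Lambda\to\mathbb Q$ extends to a linear form on $\mathbb Q^n$, which is a combination of the coordinates. So the $\mu_i$ span $\operatorname{Hom}(\Lambda,\mathbb Q)$, whose dimension is $\operatorname{rank}\Lambda$.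

(2) Write $m=m(G_\Lambda)$ and $r=r(G_\Lambda)$. The necessity of $m=r$ is Corollary~\ref{cor:obstruction}. In view of Lemma~\ref{lem:fastproducts} it remains to show that $G_\Lambda$ is biembeddable with $W^r\times\mathbb Z^z$ when $m=r$.

Let $C_1,\dots,C_m$ be the proportionality classes of the indices $i$ with $\mu_i\ne0$. For each class $C_c$ pick an index $i$ in it and divide $\mu_i$ by a generator of $\mu_i(\Lambda)$; this gives a surjection $\nu_c\colon\Lambda\to\mathbb Z$. For every $i\in C_c$ we have $\mu_i=d_i\nu_c$ with $d_i\in\mathbb Q^\times$, and evaluation at an element $\lambda$ with $\nu_c(\lambda)=1$ shows that $d_i$ is an integer. Thus $\mu_i(\Lambda)=d_i\mathbb Z$. The map $\nu=(\nu_1,\dots,\nu_m)\colon\Lambda\to\mathbb Z^m$ is injective, since $\nu(\lambda)=0$ forces all coordinates of $\lambda$ to vanish.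

\emph{$G_\Lambda$ embeds in $W^m\times\mathbb Z^z$.} This does not require $m=r$. All the orbitals in one class must be accommodated in one copy of $W$; we interleave them, giving each its own residue class of indices. Write $W^m\times\mathbb Z^z=B'\rtimes\langle t_1,\dots,t_m\rangle$, where $B'$ is free abelian on the elements $\alpha^{(c)}_k$ $(1\le c\le m,\ k\in\mathbb Z)$ and central elements $\beta_i$, one for each $i$ with $\mu_i=0$; conjugation by $t_c$ sends $\alpha^{(c)}_k$ to $\alpha^{(c)}_{k+1}$ and fixes the other basis elements. Put $n_c=|C_c|$ and fix bijections $\kappa\colon C_c\to\{0,\dots,n_c-1\}$. Define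
\[
\theta(f^\lambda)=\prod_{c=1}^mt_c^{\,n_c\nu_c(\lambda)},\qquad \psi(s_{i,d_ij})=\alpha^{(c)}_{n_cj+\kappa(i)}\quad(i\in C_c,\ j\in\mathbb Z),
\]
and $\psi(s_i)=\beta_i$ for $\mu_i=0$. This defines $\psi$ on the whole basis of $M$. For $i\in C_c$, formula \eqref{eq:shift} gives $f^\lambda s_{i,d_ij}f^{-\lambda}=s_{i,d_i(j+\nu_c(\lambda))}$, and
\[
\theta(f^\lambda)\,\alpha^{(c)}_{n_cj+\kappa(i)}\,\theta(f^\lambda)^{-1}=\alpha^{(c)}_{n_c(j+\nu_c(\lambda))+\kappa(i)}=\psi\bigl(s_{i,d_i(j+\nu_c(\lambda))}\bigr).
\]
For $\mu_i=0$ the element $f^\lambda$ centralizes $s_i$ and $\beta_i$ is central. So $(\psi,\theta)$ is a compatible pair. The map $\psi\colon M\to B'$ is injective, because $n_cj+\kappa(i)$ determines $j$ and $i\in C_c$, so that distinct basis elements go to distinct basis elements. The map $\theta$ is injective because $\nu$ is. Since $B'\cap\langle t_1,\dots,t_m\rangle=1$, the homomorphism defined by $(\psi,\theta)$ is injective.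

\emph{If $m=r$, then $W^r\times\mathbb Z^z$ embeds in $G_\Lambda$.} We need elements of $\Lambda$ that move one class only, and here the hypothesis is used. By (1), $\nu(\Lambda)$ is a subgroup of rank $r$ of $\mathbb Z^m=\mathbb Z^r$. So it has finite index, and $\nu(\Lambda)\supseteq N\mathbb Z^r$ for some $N\ge1$. Choose $\lambda^{(c)}\in\Lambda$ with $\nu(\lambda^{(c)})=Ne_c$, where $e_c$ is the $c$-th standard basis vector. The $i$-th coordinate of $\lambda^{(c)}$ is $d_iN$ for $i\in C_c$ and $0$ otherwise, so $g_c=f^{\lambda^{(c)}}$ is supported in $\bigcup_{i\in C_c}A_i$. Pick $i=i_c\in C_c$. By \eqref{eq:shift}, $g_c^{\,j}s_ig_c^{-j}=s_{i,\,jd_iN}$, and these are distinct basis elements of $M$ because $d_iN\ne0$. By Lemma~\ref{lem:recognize}, $\langle g_c,s_{i_c}\rangle\cong W$. The $r$ groups $\langle g_c,s_{i_c}\rangle$ and the $z$ infinite cyclic groups $\langle s_i\rangle$ with $\mu_i=0$ have pairwise disjoint supports, so they generate a copy of $W^r\times\mathbb Z^z$.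

(3) Let $G\le F$ be finitely generated and metabelian. We know $r(G)\le m(G)$. Slope characters are nonzero, so $m(G)=0$, $E(G)=\emptyset$ and $r(G)=0$ are equivalent. If $r(G)=1$, all the lines coincide and $m(G)=1$. So only the listed pairs can occur. The trivial group gives $(0,0)$, and $\langle f,s\rangle$, with its one essential orbital, gives $(1,1)$. For $2\le r\le m$ let $\xi_1,\dots,\xi_r$ be the coordinates on $\mathbb Z^r$ and let $\xi_{r+k}=\xi_1+k\xi_2$ for $1\le k\le m-r$. These $m$ homomorphisms are nonzero and pairwise nonproportional, and $\xi=(\xi_1,\dots,\xi_m)\colon\mathbb Z^r\to\mathbb Z^m$ is injective. For $\Lambda=\xi(\mathbb Z^r)$ the coordinates $\mu_i$ correspond to the $\xi_i$, so (1) gives $m(G_\Lambda)=m$ and $r(G_\Lambda)=r$. If $r<m$, this group is a counterexample by Corollary~\ref{cor:obstruction}, and groups with different pairs are not biembeddable by Theorem~\ref{thm:monotone}.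
\end{proof}

We do not claim that the condition $m=r$ suffices for biembeddability with a group admitting a fast generating set when $G$ is an arbitrary finitely generated metabelian subgroup of $F$. Sufficiency is proved here only for the groups $G_\Lambda$.

\begin{thebibliography}{9}

\bibitem{SetTheory}
\emph{Set Theory}, \texttt{https://www.mfo.de/document/1707/OWR\_2017\_11.pdf}.

\end{thebibliography}
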